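
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Overlay maps onto topological groups\\ that do not come from homomorphisms}


\begin{abstract}
Let $f\colon X\to Y$ be an overlay map, in the sense of R.~H.~Fox, from a
connected space onto a topological group. Must $X$ carry a topological group
structure for which $f$ is a homomorphism? We show that the answer is no. There
is a connected, locally connected, separable metrizable abelian group $G$, a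
$\mathbb Q$-linear subspace of the plane, with connected overlays of every
degree $2,3,\dots,\aleph_0$, none of which admits such a structure. The
obstruction is divisibility: over a $\mathbb Q$-linear subspace of a real
topological vector space, a connected covering that is a group homomorphism
must be a homeomorphism. We also prove that over an arbitrary topological group
$Y$ the structure exists if and only if the overlay condition holds for a
uniform cover $\{yV\}_{y\in Y}$.
\end{abstract}

\section{The question and the results}

The maps $t\mapsto e^{it}$ from $\mathbb R$ to the circle and $z\mapsto z^d$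
from the circle to itself are at the same time coverings and group
homomorphisms. Start now from the other end: given a covering $f\colon X\to Y$ of a
topological group $Y$ by a connected space, does $X$ inherit a group structure?
One would like to lift the map $X\times X\to Y$, $(x,z)\mapsto f(x)f(z)$, to
a multiplication $X\times X\to X$. When $Y$ has enough paths this can be done.
When it does not, the problem becomes one about how the sheets of $f$ over
different open sets fit together.

\subsection*{Definitions}
Let $f\colon X\to Y$ be a continuous surjection and $U\subset Y$ open. A
\emph{decomposition of $f^{-1}(U)$ into sheets over $U$} is a family of pairwise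
disjoint open subsets of $X$ (the \emph{sheets}) with union $f^{-1}(U)$, each
mapped homeomorphically onto $U$ by $f$. If one exists, $U$ is \emph{evenly
covered}. The map $f$ is a \emph{covering map} if every point of $Y$ has an
evenly covered open neighborhood. It has \emph{degree} $d$ if every fiber has
cardinality $d$.

Following R.~H.~Fox, $f$ is an \emph{overlay map} if there are an open cover
$\mathcal U$ of $Y$ and, for each $U\in\mathcal U$, a fixed decomposition of
$f^{-1}(U)$ into sheets over $U$, such that whenever $U,V\in\mathcal U$ and
$U\cap V\ne\emptyset$, each chosen sheet over $U$ meets at most one chosen sheet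
over $V$. So in passing from $U$ to $V$ one never has to decide which sheet to
continue on.

If $Y$ is a topological group with identity $e$, a group structure on $X$ is
called \emph{admissible} if it makes $X$ a topological group and $f$ a
homomorphism.

Throughout, connected spaces are nonempty and no separation axioms are assumed
unless stated. We work in ZFC; the axiom of choice is used in the construction
of the counterexample.

\subsection*{What is known, and the question}
Let $f\colon X\to Y$ be a covering map from a connected space onto a topological
group. The following results are known.
\begin{itemize}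
\item If $Y$ is locally path-connected, an admissible group structure exists.
\item If $Y$ is compact, an admissible group structure exists if and only if $f$
is an overlay map.
\item More generally, if $Y$ is locally compact, the following are equivalent:
an admissible group structure exists; for each $\tilde e\in f^{-1}(e)$ there is
a unique admissible group structure with identity $\tilde e$; $f$ is an overlay
map.
\item There are covering maps over solenoids that are not overlay maps.
\end{itemize}
That the overlay condition is necessary is easy to believe. If $X$ is a group,
the translates of one small neighborhood of the identity of $X$ serve as sheets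
everywhere, and they fit together (the details are in
Section~\ref{sec:necessity}). The results above say that over locally compact
groups it is also sufficient, which suggests the following question, posed in
\cite{dubrovnik}.

\begin{question}
Let $f\colon X\to Y$ be an overlay map from a connected space $X$ onto an
arbitrary topological group $Y$. Is there a group structure on $X$ such that $X$
is a topological group and $f$ is a homomorphism?
\end{question}

The answer is no.

\begin{theorem}\label{thm:A}
Identify $\mathbb R^2=\mathbb C$. There is a $\mathbb Q$-linear subspace
$G\subsetneq\mathbb C$ that meets every uncountable closed subset of $\mathbb C$.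
Fix any such $G$ and any $p\in\mathbb C\setminus G$. With the subspace topology,
$G$ is a connected and locally connected topological group. For
$2\le d<\infty$ put
\[
X_d=\{z\in\mathbb C\setminus\{0\}: p+z^d\in G\},\qquad f_d(z)=p+z^d,
\]
and put
\[
X_\infty=\{z\in\mathbb C: p+e^z\in G\},\qquad f_\infty(z)=p+e^z .
\]
Each $X_d$ $(2\le d\le\infty)$ is connected, and $f_d\colon X_d\to G$ is an
overlay map of degree $d$ (of degree $\aleph_0$ if $d=\infty$). No group
structure on $X_d$ makes $X_d$ a topological group and $f_d$ a homomorphism.
\end{theorem}

As a subspace of the plane, $G$ is separable and metrizable. Since it is also locally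
connected, the positive result for locally path-connected groups does
not extend to locally connected ones, even for overlay maps of degree $2$ over
separable metrizable abelian groups.

The last assertion of Theorem~\ref{thm:A} follows from a rigidity statement.

\begin{theorem}\label{thm:B}
Let $Y$ be a $\mathbb Q$-linear subspace of a real topological vector space $E$,
and let $f\colon X\to Y$ be a covering map with $X$ connected. Then $X$ has an
admissible group structure if and only if $f$ is a homeomorphism.
\end{theorem}

Finally we determine what has to be added to the overlay condition. Call $f$ a
\emph{uniform overlay} if there are an open neighborhood $V$ of $e$ in $Y$ and,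
for each $y\in Y$, a decomposition $\mathcal S_y$ of $f^{-1}(yV)$ into sheets
over $yV$, such that for all $y,y'\in Y$ each member of $\mathcal S_y$ meets at
most one member of $\mathcal S_{y'}$. A uniform overlay is an overlay map: use
the cover $\{yV\}_{y\in Y}$, and for each set in it the decomposition
$\mathcal S_y$ belonging to one choice of $y$.

\begin{theorem}\label{thm:C}
Let $f\colon X\to Y$ be a covering map from a connected space onto an arbitrary
topological group with identity $e$. The following are equivalent:
\begin{enumerate}
\item[(1)] an admissible group structure exists;
\item[(2)] for each $\tilde e\in f^{-1}(e)$ there is a unique admissible group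
structure with identity $\tilde e$;
\item[(3)] $f$ is a uniform overlay.
\end{enumerate}
\end{theorem}

In particular an admissible structure forces $f$ to be an overlay map, and by
Theorem~\ref{thm:A} the converse fails in general.

\subsection*{The idea of the counterexample}
Two requirements pull in opposite directions. Algebra in a
vector space kills coverings: if $X$ is a topological group and $f$ a
homomorphism onto $Y$, one can return from a point of $Y$ to any neighborhood of
$0$ by dividing by a large integer, and this leaves no room for a nontrivial
kernel. The argument uses only division by integers, so $Y$ may be any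
$\mathbb Q$-linear subspace. Topology, on the other hand, can create coverings
of such a $Y$: if $Y\subset\mathbb C$ misses a point $p$, the $d$-fold covering
$z\mapsto p+z^d$ of $\mathbb C\setminus\{p\}$ restricts to a covering of $Y$, and
discs avoiding $p$ show that it is an overlay. It remains to keep the restricted
covering space connected. A thin subspace such as $\mathbb Q+i\mathbb Q$ will not
do: it is not connected, so no space mapped continuously onto it is. So we take a
subspace $G$ that is algebraically proper but topologically so thick that no
connected open subset of the plane falls apart when it is intersected with $G$.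
That is the role of the condition that $G$ meet every uncountable closed set.

\section{Preliminaries on coverings}

A covering map is a local homeomorphism, hence open. Sheets are open and meet
each fiber in at most one point, so fibers are discrete. If $U'\subset U$ is open
and $U$ is evenly covered, intersecting the sheets over $U$ with $f^{-1}(U')$
gives a decomposition of $f^{-1}(U')$ into sheets; we call this \emph{restricting}
the sheets.

\begin{lemma}[Unique lifting]\label{lem:lift}
Let $f\colon X\to Y$ be a covering map, $Z$ a connected space, and
$g,h\colon Z\to X$ continuous maps with $fg=fh$. If $g$ and $h$ agree at one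
point, then $g=h$.
\end{lemma}

\begin{proof}
Let $z\in Z$, let $U$ be an evenly covered neighborhood of $fg(z)=fh(z)$, and fix
a decomposition of $f^{-1}(U)$ into sheets. If $g(z)=h(z)$, then near $z$ both
maps take values in the same sheet over $U$, on which $f$ is injective, so they
agree near $z$. If $g(z)\neq h(z)$, the two points lie in different sheets,
because they have the same image; so $g\ne h$ near $z$. Thus the set where $g=h$
is open and closed, and it is nonempty.
\end{proof}

\begin{lemma}\label{lem:conn}
Let $f\colon X\to Y$ be a continuous surjection and let $\mathcal U$ be a cover
of $Y$ by connected, evenly covered open sets such that $U\cap U'$ is connected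
or empty for all $U,U'\in\mathcal U$. Then $f$ is an overlay map.
\end{lemma}

\begin{proof}
For $U\in\mathcal U$ choose any decomposition of $f^{-1}(U)$ into sheets. Suppose
$U\cap U'\ne\emptyset$ and let $S$ be a chosen sheet over $U$. The set $S\cap f^{-1}(U')$ is
homeomorphic to $U\cap U'$, hence connected. It is covered by the chosen sheets
over $U'$, which are disjoint and open, so it lies in one of them, and $S$ meets
no other.
\end{proof}

\section{Division in the base: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Degree two}
The main idea is already visible, and the argument shortest, in degree $2$. Let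
$Y$ be a $\mathbb Q$-linear subspace of a real topological vector space. Let
$f\colon X\to Y$ be a covering map of degree $2$ with $X$ connected, and suppose
that $X$ is a topological group with identity $1$ and $f$ a homomorphism. The
kernel is $\{1,\kappa\}$, with $\kappa^2=1$. It is normal, so $\kappa$ is central.

For $y\in Y$ choose $x\in X$ with $f(x)=y/2$ and put $T(y)=x^2$. The only other
choice is $x\kappa$, and $(x\kappa)^2=x^2\kappa^2=x^2$. So $T\colon Y\to X$ is
well defined: squaring in $X$ erases the ambiguity of the lift, and halving in
$Y$ compensates for it. Since $x$ can be chosen continuously while $y/2$ runs over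
an evenly covered set, $T$ is continuous. Moreover $f(T(y))=2\cdot(y/2)=y$ and
$T(0)=1$. Hence $x\mapsto x\,T(f(x))^{-1}$ is a continuous map from the connected
space $X$ to the discrete space $\{1,\kappa\}$, with value $1$ at $x=1$. So
$x=T(f(x))$ for all $x$, and $f$ is injective, a contradiction.

The hypothesis on $Y$ was used to halve continuously, by the map $y\mapsto y/2$ of
$Y$ to itself. In the circle group there is no continuous choice of square roots,
and $z\mapsto z^2$ is a connected double covering homomorphism. Connectedness of
$X$ is needed too, because of the projection $Y\times\{\pm1\}\to Y$.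

A kernel of finite order $d$ can be treated in the same way with $d$-th powers,
once one knows that it is central. An infinite kernel need not have finite
exponent. If it does not, no single power kills it, and for every $n\ge1$ the
element $x^n$ depends on which lift $x$ of $y/n$ is taken. The remedy, which works
for every kernel, is to take $n$ so large that $y/n$ is close to $0$, and to use
the one lift that is close to the identity of $X$. The proof below also uses that
$X$ is abelian, which we show first.

\subsection{The general case}

\begin{lemma}\label{lem:abelian}
Let $X$ be a connected topological group, $Y$ an abelian topological group, and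
$f\colon X\to Y$ a covering map that is a homomorphism. Then $X$ is abelian.
\end{lemma}

\begin{proof}
Since $Y$ is abelian, $(a,b)\mapsto aba^{-1}b^{-1}$ is a continuous map from the
connected space $X\times X$ into the discrete fiber $\ker f$. It is constant, and
its value at $(1,1)$ is $1$.
\end{proof}

Recall that a neighborhood $B$ of $0$ in a real topological vector space $E$ is
\emph{balanced} if $tB\subset B$ whenever $|t|\le1$. Every neighborhood of $0$
contains a balanced one, and neighborhoods $B$ of $0$ are absorbing: for each
$y\in E$ we have $y/n\in B$ for some $n\ge1$, and then, if $B$ is balanced, for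
all larger $n$. Recall also that a connected topological group is generated by
any neighborhood of its identity: the subgroup generated is open, so its cosets
are open, and by connectedness there is only one.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $f$ is a homeomorphism, transport the group structure from $Y$.

Conversely, let $X$ carry an admissible structure. By Lemma~\ref{lem:abelian} it
is abelian; write it additively and let $K=\ker f$, a discrete subgroup. We show
$K=\{0\}$.

\emph{A local section.} By continuity of addition there is an open neighborhood
$N=-N$ of $0$ in $X$ with $(N+N+N)\cap K=\{0\}$. If $a,b\in N$ and $f(a)=f(b)$,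
then $a-b\in (N+N)\cap K=\{0\}$. So $f|_N$ is injective and, $f$ being open, it is
a homeomorphism onto the open neighborhood $f(N)$ of $0$ in $Y$. Choose a balanced
neighborhood $B$ of $0$ in $E$ with $B\cap Y\subset f(N)$, and let
$s\colon B\cap Y\to N$ be the restriction of $(f|_N)^{-1}$. Then $s(0)=0$.

\emph{Local additivity.} If $u,v,u+v\in B\cap Y$, then $s(u)+s(v)-s(u+v)$ lies in
$N+N+N$ and in $K$. Hence
\begin{equation}\label{eq:add}
s(u)+s(v)=s(u+v)\qquad\text{whenever } u,v,u+v\in B\cap Y .
\end{equation}
In particular $s(-u)=-s(u)$. Also, for $u\in B\cap Y$ and $n\ge1$,
\begin{equation}\label{eq:div}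
n\,s(u/n)=s(u).
\end{equation}
Indeed $ju/n\in Y$ because $Y$ is $\mathbb Q$-linear, and $ju/n\in B$ for
$0\le j\le n$ because $B$ is balanced. Now apply \eqref{eq:add} to $ju/n$ and
$u/n$ for $j=1,\dots,n-1$ in turn.

\emph{The kernel.} The set $s(B\cap Y)=N\cap f^{-1}(B\cap Y)$ is a neighborhood of
$0$ in $X$ and is symmetric. As $X$ is connected, every element of $X$ is a finite
sum of elements of this set. Let $k\in K$ and write
\[
k=s(y_1)+\dots+s(y_m),\qquad y_i\in B\cap Y .
\]
Applying $f$ gives $y_1+\dots+y_m=0$. The partial sums $y_1+\dots+y_j$ may leave
$B$, so \eqref{eq:add} does not apply directly; this is where we divide. Choose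
$n\ge1$ with $(y_1+\dots+y_j)/n\in B$ for $1\le j\le m$. Each $y_i/n$ lies in $B$
as well, since $B$ is balanced. By \eqref{eq:add} and induction on $j$,
\[
s(y_1/n)+\dots+s(y_j/n)=s\bigl((y_1+\dots+y_j)/n\bigr)\qquad(1\le j\le m),
\]
and for $j=m$ the right side is $s(0)=0$. Using \eqref{eq:div} and commutativity,
\[
k=\sum_{i=1}^m s(y_i)=\sum_{i=1}^m n\,s(y_i/n)=n\sum_{i=1}^m s(y_i/n)=0 .
\]
So $K=\{0\}$. Thus $f$ is a continuous open bijection, that is, a homeomorphism.
\end{proof}

\section{A thick subspace of the plane: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{Construction of $G$}

\begin{lemma}\label{lem:G}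
There is a $\mathbb Q$-linear subspace $G\subsetneq\mathbb C$ that meets every
uncountable closed subset of $\mathbb C$.
\end{lemma}

\begin{proof}
Let $\mathfrak c=2^{\aleph_0}$. As $\mathbb C$ has a countable base, it has at most
$\mathfrak c$ closed subsets. The nonempty compact sets without isolated points
include all closed discs of positive radius, so there are exactly $\mathfrak c$ of
them. Enumerate them as $(P_\alpha)_{\alpha<\mathfrak c}$. Each $P_\alpha$ has
cardinality $\mathfrak c$. Fix $p\neq0$. By transfinite recursion choose
\[
x_\alpha\in P_\alpha\setminus
\operatorname{span}_{\mathbb Q}\bigl(\{p\}\cup\{x_\beta:\beta<\alpha\}\bigr).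
\]
This is possible, since the span has cardinality at most
$\max(\aleph_0,|\alpha|)<\mathfrak c$. By construction $p$ and the $x_\alpha$ are
linearly independent over $\mathbb Q$, so
$G=\operatorname{span}_{\mathbb Q}\{x_\alpha:\alpha<\mathfrak c\}$ does not
contain $p$.

Let $F\subset\mathbb C$ be closed and uncountable. It is the union of the compact
sets $F\cap\{|z|\le n\}$, so one of these is uncountable. By the
Cantor--Bendixson theorem an uncountable compact set in the plane contains a
nonempty compact set without isolated points, that is, some $P_\alpha$. Hence
$x_\alpha\in F\cap G$.
\end{proof}

From now on $G$ is any subspace as in Lemma~\ref{lem:G} and $p$ is any point of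
$\mathbb C\setminus G$.

\subsection{Connectedness}
A separation of a subset of an open set $M$ in the plane spreads out to disjoint
open sets. What is left of $M$ is relatively closed and misses the subset. If the
subset is thick, this remainder is countable, and a countable set does not
separate $M$ when $M$ is connected. Here is the precise statement.

\begin{lemma}\label{lem:thick}
Let $M\subset\mathbb C$ be open and connected, and let $A\subset M$ meet every
uncountable relatively closed subset of $M$. Then $A$ is nonempty and connected.
\end{lemma}

\begin{proof}
Since $M$ itself is uncountable, $A\neq\emptyset$. Suppose $A=A_0\sqcup A_1$ with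
$A_0,A_1$ nonempty and relatively open in $A$. For $a\in A_i$ the distance
$\delta(a)$ from $a$ to $A_{1-i}$ is positive. Let $O_i$ be the intersection of
$M$ with the union of the open discs of center $a$ and radius $\delta(a)/2$,
$a\in A_i$. Then $O_i$ is open and contains $A_i$. If $O_0$ and $O_1$ had a common
point, there would be $a\in A_0$ and $b\in A_1$ with
$|a-b|<\tfrac12(\delta(a)+\delta(b))\le|a-b|$, which is absurd. The set
$C=M\setminus(O_0\cup O_1)$ is relatively closed in $M$ and misses $A$, so it is
countable. We show that $M\setminus C$ is path-connected. This contradicts
$M\setminus C=O_0\sqcup O_1$, where both parts are open and nonempty.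

First let $D\subset M$ be an open disc and let $a\ne b$ be points of
$D\setminus C$. For $m$ in a short segment of the perpendicular bisector of
$[a,b]$ about its midpoint, the broken line $[a,m]\cup[m,b]$ lies in $D$, and any
two of these broken lines meet only in $a$ and $b$. Since $a,b\notin C$, each
point of $C$ lies on at most one of them. There are uncountably many, so one
misses $C$. Thus $D\setminus C$ is path-connected.

In general, two points of $M\setminus C$ can be joined by a finite chain of open
discs in $M$ such that consecutive discs intersect, because $M$ is open and
connected. Each of these intersections is open and nonempty, hence uncountable,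
and contains a point outside $C$. Concatenate paths inside the successive discs.
\end{proof}

The next statement is the only form in which the thickness of $G$ will be used. A
map is \emph{locally injective} if every point has a neighborhood on which the map
is injective.

\begin{corollary}\label{cor:pull}
Let $M\subset\mathbb C$ be open and connected, and let $q\colon M\to\mathbb C$ be
continuous and locally injective. Then $q^{-1}(G)$ is nonempty and connected.
\end{corollary}

\begin{proof}
Let $C\subset M$ be uncountable and relatively closed. Every point of $M$ lies in
a closed disc with rational center and radius that is contained in $M$ and on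
which $q$ is injective. There are countably many such discs, so one of them,
$\Delta$, has $C\cap\Delta$ uncountable. This set is compact, so $q(C\cap\Delta)$
is an uncountable compact subset of $\mathbb C$. It meets $G$, so $C$ meets
$q^{-1}(G)$. Now apply Lemma~\ref{lem:thick} with $A=q^{-1}(G)$.
\end{proof}

\subsection{The coverings}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The existence of $G$ is Lemma~\ref{lem:G}. As a subgroup of $\mathbb C$ with the
subspace topology, $G$ is a topological group. Corollary~\ref{cor:pull} with $q$ the
identity of $\mathbb C$ shows that $G$ is connected. If $D$ is an open disc, the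
corollary with $q$ the inclusion $D\hookrightarrow\mathbb C$ shows that $D\cap G$
is nonempty and connected. These sets form a base of $G$, so $G$ is locally
connected.

Put $M_d=\mathbb C\setminus\{0\}$ and $q_d(z)=p+z^d$ for $2\le d<\infty$, and
$M_\infty=\mathbb C$ and $q_\infty(z)=p+e^z$. Then $X_d=q_d^{-1}(G)$ and
$f_d=q_d|_{X_d}$. The derivative of $q_d$ has no zero on $M_d$, so $q_d$ is
locally injective, and Corollary~\ref{cor:pull} shows that $X_d$ is connected.

\emph{Degree.} For $w\neq p$ the equation $q_d(z)=w$ has exactly $d$ solutions in
$M_d$ (countably infinitely many if $d=\infty$). Since $p\notin G$, the map $f_d$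
is onto $G$ and all its fibers have cardinality $d$ (respectively $\aleph_0$).

\emph{Sheets.} Let $D\subset\mathbb C\setminus\{p\}$ be an open disc. There is a
holomorphic branch $\ell$ of $\log(w-p)$ on $D$. The formulas
\[
w\mapsto \exp\Bigl(\frac{\ell(w)+2\pi i k}{d}\Bigr)\quad(0\le k<d),
\qquad\text{respectively}\qquad
w\mapsto \ell(w)+2\pi i k\quad(k\in\mathbb Z),
\]
define holomorphic right inverses of $q_d$ on $D$. Their values at each $w\in D$
are all the points of $q_d^{-1}(w)$, listed without repetition. So their images
are disjoint with union $q_d^{-1}(D)$. Each image is open, because an injective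
holomorphic map is open, and is mapped homeomorphically onto $D$ by $q_d$. Hence
$D$ is evenly covered by $q_d$, and intersecting the sheets with $X_d$ shows that
$D\cap G$ is evenly covered by $f_d$. As these discs cover
$\mathbb C\setminus\{p\}\supset G$, the map $f_d$ is a covering map.

\emph{Overlay condition.} The sets $D\cap G$, with $D$ an open disc in
$\mathbb C\setminus\{p\}$ (those that coincide counted once), cover $G$, and each
is connected. The intersection of two of them is $D\cap D'\cap G$. If
$D\cap D'\ne\emptyset$, then $D\cap D'$ is open and convex, and
Corollary~\ref{cor:pull} for the inclusion $D\cap D'\hookrightarrow\mathbb C$ shows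
that $D\cap D'\cap G$ is connected. By Lemma~\ref{lem:conn}, $f_d$ is an overlay
map.

\emph{No admissible structure.} The map $f_d$ is a covering map from a connected
space onto the $\mathbb Q$-linear subspace $G$ of the real topological vector
space $\mathbb R^2$. It is not injective, because $d\ge2$. By Theorem~\ref{thm:B}
there is no admissible group structure on $X_d$.
\end{proof}

So, by Theorem~\ref{thm:B}, the only connected coverings of $G$ that admit
admissible group structures are homeomorphisms, although $G$ has connected
overlays of every degree $2,3,\dots,\aleph_0$.

\section{Uniform overlays: proof of Theorem~\ref{thm:C}}\label{sec:C}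

The overlay cover just used consists of discs that avoid $p$, so a disc of the
cover with center $y\in G$ has radius at most $|y-p|$, and this bound is not
bounded away from $0$. A group structure, being homogeneous, would have to provide
sheets over all translates of one fixed neighborhood. Theorem~\ref{thm:C} says
that this uniformity is the whole difference. The implication
(2)$\Rightarrow$(1) holds because $f^{-1}(e)\ne\emptyset$. We prove
(1)$\Rightarrow$(3) and (3)$\Rightarrow$(2).

\subsection{From a group structure to uniform sheets}\label{sec:necessity}
Let $X$ carry an admissible structure with identity $1$, and let $K=\ker f$, a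
discrete subgroup. Choose a symmetric open neighborhood $W$ of $1$ in $X$ with
$W^4\cap K=\{1\}$. Put $V=f(W)$, an open neighborhood of $e$, and for $y\in Y$ let
\[
\mathcal S_y=\{zW: z\in f^{-1}(y)\}.
\]

\emph{The union is $f^{-1}(yV)$.} If $f(z)=y$, then $f(zW)=yV$. Conversely, if
$f(x)=yf(w)$ with $w\in W$, then $z=xw^{-1}$ lies in $f^{-1}(y)$ and $x\in zW$.

\emph{The sets are disjoint.} Two points of $f^{-1}(y)$ have the form $z$ and $zk$
with $k\in K$. If $zw=zkw'$ with $w,w'\in W$, then
$k=ww'^{-1}\in W^2\cap K=\{1\}$.

\emph{They are sheets.} Each $zW$ is open. If $f(zw)=f(zw')$ with $w,w'\in W$, then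
$w^{-1}w'\in W^2\cap K=\{1\}$. So $f|_{zW}$ is injective, continuous and open,
with image $yV$.

\emph{Overlay condition.} Let $z\in f^{-1}(y)$ and suppose $zW$ meets two members
$z_1W$ and $z_1kW$ of $\mathcal S_{y'}$, where $f(z_1)=y'$ and $k\in K$. Say
$zw=z_1u$ and $zw'=z_1ku'$ with $w,w',u,u'\in W$. Then
$uw^{-1}=z_1^{-1}z=ku'w'^{-1}$, so
\[
k=uw^{-1}w'u'^{-1}\in W^4\cap K=\{1\},
\]
and the two members coincide. This proves (3).

\subsection{Uniqueness}
Let two admissible structures have the same identity $\tilde e$. Their
multiplications $X\times X\to X$ are lifts through $f$ of the same map
$(x,z)\mapsto f(x)f(z)$, and they agree at $(\tilde e,\tilde e)$. Since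
$X\times X$ is connected, they coincide by Lemma~\ref{lem:lift}.

\subsection{Lifting small translations}
Now assume (3). How can a multiplication be recovered from sheets? If $X$ were a
group, right multiplication by an element close to the identity would be a
homeomorphism of $X$ covering right translation by a small $w\in Y$, and it
would move each $x$ inside its sheet. The sheets alone determine such a
map. So we first lift small translations and then let them generate everything.

Restricting sheets to a smaller neighborhood of $e$ preserves (3), so we may
assume $V=V^{-1}$. For $x\in X$ let $S_x$ be the member of $\mathcal S_{f(x)}$ that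
contains $x$. For $w\in V$ let
\[
\rho_w(x)=\text{the unique point of } S_x \text{ over } f(x)w .
\]
Then $f(\rho_w(x))=f(x)w$ and $\rho_e=\mathrm{id}$. The sheet $S_x$ changes with
$x$, and the overlay condition is what makes the maps $\rho_w$ continuous and
compatible with each other.

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] The map $(x,w)\mapsto\rho_w(x)$ is continuous on $X\times V$.
\item[(b)] If $w,w',ww'\in V$, then $\rho_{w'}\rho_w=\rho_{ww'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $(x_0,w_0)\in X\times V$. For $(x,w)$ near $(x_0,w_0)$ we have
$x\in S_{x_0}$ and $f(x)w\in f(x_0)V$, because $S_{x_0}$ and $f(x_0)V$ are open.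
The point $\rho_w(x)\in S_x$ lies over $f(x_0)V$, hence in some member of
$\mathcal S_{f(x_0)}$. By (3), $S_x$ meets at most one member of
$\mathcal S_{f(x_0)}$, and it meets $S_{x_0}$ at $x$. So $\rho_w(x)\in S_{x_0}$,
that is,
\[
\rho_w(x)=(f|_{S_{x_0}})^{-1}(f(x)w),
\]
which is continuous in $(x,w)$.

(b) Let $x_1=\rho_w(x)\in S_x$ and $x_2=\rho_{w'}(x_1)\in S_{x_1}$. The point
$x_2$ lies over $f(x)ww'\in f(x)V$, hence in some member of $\mathcal S_{f(x)}$.
The sheet $S_{x_1}$ meets at most one such member, and it meets $S_x$ at $x_1$. So
$x_2\in S_x$, and therefore $x_2=\rho_{ww'}(x)$.
\end{proof}

By (b), $\rho_w\rho_{w^{-1}}=\rho_{w^{-1}}\rho_w=\rho_e=\mathrm{id}$ for $w\in V$.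
So by (a) each $\rho_w$ is a homeomorphism of $X$ with inverse $\rho_{w^{-1}}$. Let
$H$ be the group of homeomorphisms of $X$ generated by $\{\rho_w:w\in V\}$. Each
$h\in H$ is a product of maps $\rho_w$, so there is $r_h\in Y$ with
\[
f(h(x))=f(x)\,r_h\qquad(x\in X).
\]

\begin{lemma}\label{lem:simply}
$H$ acts simply transitively on $X$.
\end{lemma}

\begin{proof}
For every $x\in X$ the orbit of $x$ contains the open set
$S_x=\{\rho_w(x):w\in V\}$. So orbits are open, and since they partition the
connected space $X$ there is only one. If $h\in H$ fixes a point $x$, then
$f(x)=f(x)r_h$, so $r_h=e$ and $fh=f$. Thus $h$ and $\mathrm{id}_X$ are lifts of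
$f$ that agree at $x$, and $h=\mathrm{id}_X$ by Lemma~\ref{lem:lift}.
\end{proof}

\subsection{The group structure}
A space with a simply transitive group action becomes a group once a base point is
chosen. Fix $\tilde e\in f^{-1}(e)$. For $z\in X$ let $h_z\in H$ be the unique
element with $h_z(\tilde e)=z$, and define
\[
x*z=h_z(x).
\]

\emph{Group axioms.} Since $h_uh_z(\tilde e)=h_u(z)=z*u$, we have
$h_{z*u}=h_uh_z$. Therefore
\[
(x*z)*u=h_uh_z(x)=h_{z*u}(x)=x*(z*u).
\]
Also $x*\tilde e=h_{\tilde e}(x)=x$ and $\tilde e*z=h_z(\tilde e)=z$. Given $z$, put
$z'=h_z^{-1}(\tilde e)$, so that $h_{z'}=h_z^{-1}$. Then $z'*z=h_z(z')=\tilde e$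
and $z*z'=h_z^{-1}(z)=\tilde e$. So $*$ is a group structure with identity
$\tilde e$, in which $z^{-1}=h_z^{-1}(\tilde e)$.

\emph{Homomorphism.} We have $f(z)=f(h_z(\tilde e))=f(\tilde e)\,r_{h_z}=r_{h_z}$.
Hence $f(x*z)=f(h_z(x))=f(x)\,r_{h_z}=f(x)f(z)$.

\emph{Continuity.} Fix $z_0\in X$. For $z\in S_{z_0}$ put
$w(z)=f(z_0)^{-1}f(z)$, an element of $V$ depending continuously on $z$. Then $z$
is the point of $S_{z_0}$ over $f(z_0)w(z)$, so
$z=\rho_{w(z)}(z_0)=\rho_{w(z)}h_{z_0}(\tilde e)$, and by simple transitivity
\[
h_z=\rho_{w(z)}\,h_{z_0}\qquad(z\in S_{z_0}).
\]
Consequently, for $z\in S_{z_0}$,
\[
x*z=\rho_{w(z)}\bigl(h_{z_0}(x)\bigr),\qquad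
z^{-1}=h_{z_0}^{-1}\bigl(\rho_{w(z)^{-1}}(\tilde e)\bigr).
\]
By Lemma~\ref{lem:rho}(a) the first expression is jointly continuous on
$X\times S_{z_0}$ and the second is continuous on $S_{z_0}$. As $z_0$ was
arbitrary, multiplication and inversion are continuous.

So $*$ is an admissible structure with identity $\tilde e$, and
Theorem~\ref{thm:C} is proved.\qed

\subsection{Compact groups, and the missing point}
The criterion explains both the compact case and the counterexample.

\begin{remark}\label{rem:compact}
Let $Y$ be compact and let $f$ be an overlay map with cover $\mathcal U$. For each
$y\in Y$ choose an open neighborhood $V_y$ of $e$ such that $yV_y^2$ lies in a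
member of $\mathcal U$. Finitely many sets $y_iV_{y_i}$ cover $Y$. Put
$V=\bigcap_iV_{y_i}$. Any $y$ lies in some $y_iV_{y_i}$, so $yV\subset y_iV_{y_i}^2$
lies in some $U_y\in\mathcal U$. Restricting the chosen sheets over $U_y$ to $yV$
for each $y$ shows that $f$ is a uniform overlay. So Theorem~\ref{thm:C} recovers
the known result for compact $Y$.
\end{remark}

Over the group $G$ of Section~\ref{sec:A} uniformity fails: by
Theorems~\ref{thm:A} and~\ref{thm:C}, the maps $f_d$ are overlay maps that are not
uniform overlays. One can also see the failure directly, at the missing point $p$.

\begin{proposition}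
Let $f_d\colon X_d\to G$ be as in Theorem~\ref{thm:A}. There is no open
neighborhood $V$ of $0$ in $G$ such that all translates $y+V$ $(y\in G)$ are
evenly covered by $f_d$.
\end{proposition}

\begin{proof}
Let $V$ be an open neighborhood of $0$ in $G$. Choose $r>0$ such that $V$ contains
all $g\in G$ with $|g|<2r$, and let $D$ be the open disc of center $p$ and radius
$r$. By Corollary~\ref{cor:pull} for the inclusion $D\hookrightarrow\mathbb C$
there is a point $y\in D\cap G$. If $g\in D\cap G$, then $|g-y|<2r$; so
$D\cap G\subset y+V$. If $y+V$ were evenly covered, restricting sheets would
express $f_d^{-1}(D\cap G)$ as a disjoint union of at least two nonempty open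
sets, since the degree is at least $2$.

But $f_d^{-1}(D\cap G)$ is connected. Indeed, as $p\notin G$, it is
$q^{-1}(G)$, where $q$ is the restriction of $q_d$ (Section~\ref{sec:A}) to
$q_d^{-1}(D\setminus\{p\})$. The latter set is the punctured disc
$\{0<|z|<r^{1/d}\}$ if $d<\infty$ and the half-plane
$\{\operatorname{Re}z<\log r\}$ if $d=\infty$. Both are open and connected, and
Corollary~\ref{cor:pull} applies.
\end{proof}

Together with (1)$\Rightarrow$(3) of Theorem~\ref{thm:C} this gives a second proof,
without division, that $X_d$ has no admissible group structure. The discs of the
overlay cover can avoid $p$, because $p$ is not in $G$. Translates of a fixed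
neighborhood cannot avoid the branching at $p$, because $G$ comes arbitrarily close to $p$.

\begin{thebibliography}{9}
\bibitem{dubrovnik}
\emph{Covering Maps Over Topological Groups (Joint Work With V.~Matijevi\'c)},
\url{http://www.logic.info.waseda.ac.jp/%7Eeda/pdf/dubrovnik2015.pdf}
\end{thebibliography}

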